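# Locally free lattices of crystals up to isogeny, and an obstruction of rank $p^3$ on the affine plane

## 1. Crystals up to isogeny and their lattices

Throughout, $k$ is a perfect field of characteristic $p>0$, $W=W(k)$ is its ring of Witt vectors, $W_n=W/p^n$, $K=\mathrm{Frac}(W)$, and $X$ is a smooth variety over $k$. A subscript $K$ on a ring or module means "invert $p$". We write $W\langle x_1,\dots,x_d\rangle$ for the $p$-adic completion of $W[x_1,\dots,x_d]$; its elements are the power series whose coefficients tend $p$-adically to $0$.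

**Definition (PD-thickening).** A PD-structure on an ideal $I$ is a family of maps $\delta_m$ on $I$ that satisfy the formal identities of $a\mapsto a^m/m!$; in particular $m!\,\delta_m(a)=a^m$. A PD-thickening in the crystalline site of $X/W$ is a closed immersion $U'\hookrightarrow T$, where $U'\subset X$ is open and $T$ is a $W_n$-scheme for some $n$, together with a PD-structure $\delta$ on the ideal of $U'$ in $T$ that is compatible with the one on $pW_n$.

*Example.* The ideal $pW_n$ carries $\delta_m(pa)=\frac{p^m}{m!}a^m$, because $p^m/m!\in p\mathbb Z_{(p)}$ for $m\ge1$. So $\mathrm{Spec}\,k\hookrightarrow\mathrm{Spec}\,W_n$ is a PD-thickening, and so is $\mathrm{Spec}\,k[x]\hookrightarrow \mathrm{Spec}\,W_n[x]$. Note that the ideal of a PD-thickening is nil: if $p^n=0$ on $T$, then $a^{np}=(np)!\,\delta_{np}(a)=0$.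

**Definition (crystal).** A crystal $E$ of finitely presented $\mathcal O_{X/W}$-modules assigns to each PD-thickening $(U'\hookrightarrow T,\delta)$ a finitely presented $\mathcal O_T$-module $E_T$, compatibly, such that for each morphism $g:T'\to T$ of thickenings the map $g^*E_T\to E_{T'}$ is an isomorphism. These form the category $\mathrm{Crys}(X/W)$. We write $E_X$ for the value on $X\hookrightarrow X$.

*Example.* $T\mapsto\mathcal O_T$ is the structure crystal $\mathcal O_{X/W}$; $T\mapsto\mathcal O_T/p$ is also a crystal, and it is killed by $p$.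

**Definition (isogeny category).** $\mathrm{Crys}(X/W)_{\mathbb Q}$ has the same objects as $\mathrm{Crys}(X/W)$, with all groups $\mathrm{Hom}$ tensored with $\mathbb Q$. The image of $E$ is $E_{\mathbb Q}$.

*Example.* Multiplication by $p$ becomes invertible, so $T\mapsto \mathcal O_T/p$ becomes the zero object. More generally, if $i:E_0\to E$ and $j:E\to E_0$ satisfy $ij=p^c$ and $ji=p^c$, then $E_{0,\mathbb Q}\cong E_{\mathbb Q}$.

**Definition (lattice).** A lattice of $\mathcal E\in\mathrm{Crys}(X/W)_{\mathbb Q}$ is a $p$-torsion-free $E\in\mathrm{Crys}(X/W)$ with $E_{\mathbb Q}=\mathcal E$. Here $p$-torsion free means that multiplication by $p$ on $E$ has zero kernel in $\mathrm{Crys}(X/W)$. It is known that every $\mathcal E$ has a lattice, and we use this fact.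

*Example.* $\mathcal O_{X/W}$ is a lattice of its image. An object has many lattices; the example after Lemma 1 gives a less obvious one for the same image.

**Definition (locally free).** A crystal $E$ is locally free if each $E_T$ is a locally free $\mathcal O_T$-module of finite rank. An object $\mathcal E\in\mathrm{Crys}(X/W)_{\mathbb Q}$ is locally free if it has a locally free lattice; equivalently, if it has a lattice $E$ with $E_X$ locally free. (Lemma 1 below shows the equivalence.)

*Example.* $\mathcal O_{X/W}$ is locally free, and so is its image.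

## 2. Charts: crystals as modules with connection

To compute we need a ring.

**Definition (chart ring).** Let $U$ be a smooth connected affine $k$-variety with étale coordinates $x_1,\dots,x_d\in\mathcal O(U)$, that is, functions defining an étale map $U\to\mathbb A^d_k$. Every point of $X$ has such a neighborhood. The chart ring $A$ is the $p$-adically complete flat $W\langle x_1,\dots,x_d\rangle$-algebra lifting $\mathcal O(U)$, with $A/p^n$ étale over $W_n[x_1,\dots,x_d]$ for all $n$. The derivations $\partial/\partial x_i$ extend uniquely to commuting $W$-derivations $\partial_i$ of $A$ with $\partial_ix_j=\delta_{ij}$.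

*Example.* For $U=\mathbb A^d_k$ we get $A=W\langle x_1,\dots,x_d\rangle$ with the usual partial derivatives.

We shall use the following facts.

* $A$ is noetherian, since it is $p$-adically complete and $A/p$ is noetherian. By the geometric series $1+pA\subset A^\times$, so $p\in\mathrm{rad}(A)$ and all maximal ideals contain $p$. As $p$ is a nonzerodivisor and $A/p$ is regular, $A$ is regular.
* $A$ is a domain and $p$ is a prime element: given nonzero $a,b\in A$, divide out powers of $p$ until neither lies in $pA$; then $ab\notin pA$ because $A/p$ is a domain.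
* $A[1/p]\cap A_{(p)}=A$: if $a/p^n=b/s$ with $s\notin pA$, then $as=p^nb$, so $p^n\mid a$.
* On $A/p$ and on $\kappa=\mathrm{Frac}(A/p)$ we have $\partial_i^p=0$. By Leibniz in characteristic $p$, $\partial_i^p$ is a $k$-linear derivation; it kills all $x_j$, hence it kills $A/p$, which is étale over $k[x_1,\dots,x_d]$, hence it kills $\kappa$.

**The dictionary.** Apply Berthelot–Ogus, *Notes on crystalline cohomology*, Theorem 6.6, to $\mathrm{Spec}\,A/p^n$ over $W_n$ for all $n$. It identifies $\mathrm{Crys}(U/W)$ with the category of finitely generated $A$-modules $M$ with an integrable quasi-nilpotent connection, where $M=\varprojlim E_{\mathrm{Spec}\,A/p^n}$ and $M/p^n=E_{\mathrm{Spec}\,A/p^n}$. Such a connection amounts to commuting additive operators $\nabla_{\partial_i}$ on $M$ with $\nabla_{\partial_i}(am)=\partial_i(a)m+a\nabla_{\partial_i}m$. Quasi-nilpotent means that each $\nabla_{\partial_i}$ is locally nilpotent on each $M/p^n$. This is equivalent to each $\nabla_{\partial_i}$ being nilpotent on $M/p$: since $\partial_i^p=0$ on $A/p$, the operator $\nabla_{\partial_i}^p$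 is linear on the finitely generated module $M/p$, so local nilpotence there is nilpotence; and $\nabla_{\partial_i}^jM\subset pM$ implies $\nabla^{jn}_{\partial_i}M\subset p^nM$.

If $h:U'\to U$ is a morphism of such varieties and $A\to A'$ is a lift of it to chart rings, then $h^*E$ corresponds to $A'\otimes_AM$ with the pulled-back connection.

*Example.* On $A=W\langle x\rangle$ take $M=A$ and $\nabla_\partial=\partial+a$. For $a=0$ this is $\mathcal O_{X/W}$. For $a=p$ the operator modulo $p$ is $\partial$, with $\partial^p=0$: quasi-nilpotent. For $a=1$ we have $(\partial+1)^p=\partial^p+1=1$ modulo $p$: not quasi-nilpotent, hence not a crystal.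

*Torsion.* On a chart, $E$ is $p$-torsion free iff $M$ is. Indeed the submodule $M[p]$ killed by $p$ is stable under $\nabla$, and by Artin–Rees $M[p]\cap p^nM=0$ for some $n$; since $\nabla_{\partial_i}^{jn}M\subset p^nM$, the operators $\nabla_{\partial_i}$ are nilpotent on $M[p]$. So $M[p]$ is the kernel of $p$ in the category. Chart rings of smaller opens are flat over those of larger ones, so these kernels glue, and the property is local on $X$.

*Isogenies.* An isomorphism $E'_{\mathbb Q}\cong E_{\mathbb Q}$ on $U$ induces a horizontal isomorphism $M'[1/p]\cong M[1/p]$.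

**Lemma 1.** Let $E\in \mathrm{Crys}(U/W)$ correspond to $M$. Then $E$ is locally free iff $M$ is projective. If $M$ is $p$-torsion free and $M/p=E_U$ is locally free, then $M$ is projective.

*Proof.* If $E$ is locally free, each $M/p^n$ is flat over $A/p^n$. As $M$ is finitely generated, $A$ is noetherian and $p\in\mathrm{rad}(A)$, the local criterion of flatness shows that $M$ is flat, hence projective. The same criterion, in the form "$\mathrm{Tor}_1^A(A/p,M)=0$ and $M/p$ flat over $A/p$", gives the last sentence.

Conversely let $M$ be projective, and let $(U'\hookrightarrow T,\delta)$ be an affine PD-thickening with $U'\subset U$ and $p^n=0$ on $T$. The ideal of $U'$ is nil. Lift the images of the coordinates in $\mathcal O(U')$ arbitrarily to $\mathcal O(T)$; since étale algebras lift uniquely along nil ideals, $A/p^n\to\mathcal O(U')$ lifts to $A/p^n\to\mathcal O(T)$. This is a morphism of thickenings, so $E_T$ is the pullback of the projective module $M/p^n$. $\square$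

So both forms of the definition of "locally free" ask for a lattice whose module $M$ is projective on every chart, and a lattice $E$ with $E_X$ locally free is itself locally free.

*Example (a lattice that is not locally free).* Let $A=W\langle x\rangle$ and $M=(p,x^p)\subset A$ with $\nabla_\partial=\partial$. It is stable, since $\partial(x^p)=px^{p-1}\in M$. It is quasi-nilpotent: $\partial^{p}A\subset pA$, so $\partial^{2p}M\subset p^2A\subset pM$. It is not projective: $p,x^p$ is a regular sequence, so the relations between these two generators are generated by $(x^p,-p)$, whose entries lie in $(p,x)$; hence $M$ needs two generators at $(p,x)$, although it has rank $1$. Still $M_K=A_K$, so $M$ is a lattice of the image of $\mathcal O_{\mathbb A^1/W}$, which also has the locally free lattice $A$.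

## 3. Does every object have a locally free lattice?

The example shows that one lattice can be bad while the object is good. The paper "Some Fundamental Groups in Arithmetic Geometry" poses, without answering it, this question: is every $\mathcal E\in\mathrm{Crys}(X/W)_{\mathbb Q}$ locally free, for every perfect $k$ of characteristic $p>0$ and every smooth $X$ over $k$? The answer is no, for every $p$ and every perfect $k$.

**Theorem 1.** Let $k$ be any perfect field of characteristic $p>0$. There is $\mathcal E\in\mathrm{Crys}(\mathbb A^2_k/W)_{\mathbb Q}$, of rank $p^3$, such that for every étale neighborhood $U\to\mathbb A^2_k$ of the origin (in particular $U=\mathbb A^2_k$), $\mathcal E|_U$ is not locally free.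

**Theorem 2.** Let $X$ be a smooth connected $k$-variety having $f_1,f_2\in\mathcal O(X)$ with $df_1\wedge df_2\ne0$. Then some $\mathcal E\in\mathrm{Crys}(X/W)_{\mathbb Q}$ is not locally free. In particular, for a smooth connected affine variety $X$, every object of $\mathrm{Crys}(X/W)_{\mathbb Q}$ is locally free if and only if $\dim X\le1$.

**Theorem 3.** Let $X$ be smooth and connected. Every $\mathcal E\in\mathrm{Crys}(X/W)_{\mathbb Q}$ has a lattice $E$ which is locally free on $X\setminus Z$ for some closed $Z\subset X$ of codimension $\ge2$. If $\dim X\le1$, or if $\mathcal E$ has rank $\le1$, then $\mathcal E$ is locally free.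

The rank of $\mathcal E$ is the rank of $M_K$ over $A_K$ on a chart; Step 2 below shows that $M_K$ is projective of constant rank. By Theorem 1 the codimension $2$ in Theorem 3 is optimal: on $\mathbb A^2_k$, a closed set of codimension $\ge3$ is empty.

## 4. Points, curves, rank one: the reflexive hull

**A point.** If $X=\mathrm{Spec}\,k$, then $A=W$ is a discrete valuation ring, and any $p$-torsion-free $M$ is free.

**The example again.** For $M=(p,x^p)\subset A=W\langle x\rangle$ the repair is visible: $M_K=A_K$, and $M_{(p)}=A_{(p)}$ because $x$ is a unit in $A_{(p)}$, so $M_K\cap M_{(p)}=A$. The defect sat in codimension $2$ of $\mathrm{Spec}\,A$, and intersecting codimension-one data removes it.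

This is the first approach a sensible person would try in general: replace $M$ by its reflexive hull $M^{**}$. Recall that a finitely generated module over a noetherian domain is reflexive if $M\to M^{**}$ is an isomorphism, and that over a normal domain a finitely generated torsion-free $M$ has $M^{**}=\bigcap_{\mathrm{ht}\,\mathfrak p=1}M_{\mathfrak p}$. (The ideal $(p,x^p)$ is not reflexive; its hull is $A$.) We now push this as far as it goes, which proves Theorem 3.

Let $E_0$ be a $p$-torsion-free lattice of $\mathcal E$, let $U\subset X$ be a connected affine open with étale coordinates and chart ring $A$, and let $M$ be the module of $E_0|_U$.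

**Step 1: a nonzero ideal $I\subset A_K$ stable under all $\partial_i$ is $(1)$.** This will make $M_K$ projective. Suppose $I\subset\mathfrak m$ with $\mathfrak m\subset A_K$ maximal. Put $L=A_K/\mathfrak m$, $\mathfrak P=A\cap\mathfrak m$, $\mathfrak c=A\cap\mathfrak m^2$.

*First, $A/\mathfrak c$ is finite over $W$.* The noetherian domain $A/\mathfrak P$ has $p$ in its radical, and inverting $p$ gives the field $L$, so every nonzero prime contains $p$. If its dimension were $\ge2$, some local ring of it of dimension $\ge2$ would have infinitely many primes of height one (by Krull's principal ideal theorem its maximal ideal is the union of the height-one primes, and prime avoidance forbids a finite union); but only finitely many primes of height one contain $p$, being minimal over $(p)$. So $\dim A/\mathfrak P\le1$, and $A/(\mathfrak P,p)$ is an artinian $k$-algebra of finite type, hence finite over $k$. Since $A/\mathfrak P$ is $p$-adically complete, it is finite over $W$. As $\mathfrak P^2\subset\mathfrak c$, the module $\mathfrak P/\mathfrak c$ is finitely generated over $A/\mathfrak P$.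 So $A/\mathfrak c$ is finite over $W$.

*Second, the map $\mathfrak m/\mathfrak m^2\to L^d$, $g\mapsto(\partial_ig\bmod\mathfrak m)_i$, is injective.* The ring $C:=A_K/\mathfrak m^2=(A/\mathfrak c)[1/p]$ is a finite-dimensional local $K$-algebra whose residue field $L$ is finite separable over $K$. By Hensel's lemma $C$ contains a copy of $L$ over $K$, so $C=L\oplus\mathfrak m/\mathfrak m^2$, and the projection $C\to\mathfrak m/\mathfrak m^2$ is a $K$-derivation, because $(l+m)(l'+m')=ll'+(lm'+l'm)$. Let $\delta:A\to\mathfrak m/\mathfrak m^2$ be the induced $W$-derivation and $V_0$ the $A/\mathfrak c$-module generated by $\delta(A)$. Since $\delta$ factors through $A/\mathfrak c$, which is finite over $W$, $V_0$ is finite over $W$. For each $n$, the derivations $\delta$ and $\sum_i\partial_i(\cdot)\,\delta(x_i)$ from $A$ to $V_0/p^n$ agree on the $x_i$; they factor through $A/p^n$, which is étale over $W_n[x_1,\dots,x_d]$, so they agree. As $V_0$ is $p$-adically separated, $\delta=\sum_i\partial_i(\cdot)\delta(x_i)$ on $A$, hence on $A_K$. If $g\in\mathfrak m$ and all $\partial_ig\in\mathfrak m$,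 then $\delta(g)=0$; but $\delta(g)$ is the class of $g$, so $g\in\mathfrak m^2$.

*Third, the contradiction.* The ideal $I_{\mathfrak m}$ is nonzero and stable under the $\partial_i$. Let $g\in I_{\mathfrak m}$ have minimal $\mathfrak m$-adic order $r$; then $r\ge1$. Since $(A_K)_{\mathfrak m}$ is regular, its associated graded ring is $\mathrm{Sym}_L(\mathfrak m/\mathfrak m^2)$. Each $\partial_i$ maps $\mathfrak m^s$ to $\mathfrak m^{s-1}$ and induces a derivation of degree $-1$ on the graded ring. It is $L$-linear, because $\partial_i(ag)=a\,\partial_ig+\partial_i(a)g$ and the last term has too high an order to count. It extends $\lambda_i:\mathfrak m/\mathfrak m^2\to L$, $\lambda_i(g)=\partial_ig\bmod\mathfrak m$. By injectivity the $\lambda_i$ span the dual of $\mathfrak m/\mathfrak m^2$, so all partial derivatives of the polynomial ring $\mathrm{Sym}_L(\mathfrak m/\mathfrak m^2)$ are $L$-combinations of these derivations. Since $\mathrm{char}\,L=0$ and the leading form of $g$ has degree $r\ge1$, some $\partial_i$ does not kill it. Then $\partial_ig\in I_{\mathfrak m}$ has order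 $r-1$, a contradiction.

**Step 2: $M_K$ is projective over $A_K$ of constant rank.** Choose a surjection $A_K^n\to M_K$ with relation module $C'$, and lift $\nabla_{\partial_i}$ to $\partial_i+\Gamma$ on $A_K^n$, with $\Gamma$ a matrix. This preserves $C'$, so for $c\in C'$ we have $\partial_ic=-\Gamma c+c'$ with $c'\in C'$. Hence for $c_1,\dots,c_r\in C'$ the element $\partial_i(c_1\wedge\dots\wedge c_r)$ is a sum of wedge products of $r$ relations, minus the image of $c_1\wedge\dots\wedge c_r$ under the linear endomorphism of $\Lambda^rA_K^n$ induced by $\Gamma$ as a derivation. Reading off coordinates, the derivative of any $r\times r$ minor of relations is an $A_K$-combination of such minors. So all Fitting ideals of $M_K$ are stable under all $\partial_i$. By Step 1 each is $0$ or $(1)$, and so $M_K$ is projective of constant rank.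

**Step 3: the reflexive hull on a chart is again a crystal.** $M$ is torsion free, since it is $p$-torsion free and $M_K$ is projective over a domain. Put $M^+=M^{**}=\bigcap_{\mathrm{ht}\,\mathfrak p=1}M_{\mathfrak p}$. The only height-one prime containing $p$ is $(p)$, and the intersection over the others is $M_K$, because $M_K$ is projective over the normal ring $A_K$. So
$$M^+=M_K\cap M_{(p)}.$$
It is finitely generated and stable under $\nabla$, since $M_K$ and $M_{(p)}$ are. Also $M^+[1/p]=M_K$, and $p^cM^+\subset M$ for some $c$. For quasi-nilpotence, choose $j$ with $\nabla_{\partial_i}^jM\subset pM$ for all $i$. Then $p^c\nabla^{jl}_{\partial_i}M^+\subset\nabla_{\partial_i}^{jl}M\subset p^lM$, so $\nabla_{\partial_i}^{jl}M^+\subset p^{l-c}M\subset p^{l-c}M^+$ for $l\ge c$; take $l=c+1$. Thus $M^+$ gives a $p$-torsion-free crystal $E_U^+\supset E_0|_U$ on $U$ with $p^cE_U^+\subset E_0|_U$.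

**Step 4: the local hulls glue to a lattice.** A morphism $\phi:E_U^+\to E'$ to a $p$-torsion-free crystal is determined by its restriction to $E_0|_U$: if that is zero, then $p^c\phi=0$, because $p^cE_U^+\subset E_0|_U$, so $\phi=0$. Hence isomorphisms between such hulls over $E_0|_U$ are unique. For another lift $A'$ of $U$, choose an isomorphism $A\cong A'$ lifting the identity, which exists by smoothness. The crystal structure of $E_0$ gives a horizontal isomorphism $A'\otimes_AM_A\cong M_{A'}$, hence one of double duals. So $E_U^+$ together with $E_0|_U\subset E_U^+$ is independent of the lift up to unique isomorphism. For connected affine open $V\subset U$, the ring $A_V$ (the $p$-completed localization of $A$) is flat over $A$, and double duals of finitely generated modules commute with flat base change; so $E_U^+|_V\cong E_V^+$, uniquely over $E_0|_V$. Hence on overlaps the $E_U^+$ are uniquely isomorphic over $E_0$, the cocycle condition holds automatically, and they glue to a $p$-torsion-free crystal $E\supset E_0$ on $X$. As $X$ is quasi-compact, one $c$ works for a finite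 cover. The local maps $E\to E_0$ whose composite with $i:E_0\hookrightarrow E$ is $p^c$ are unique, so they glue to $j:E\to E_0$ with $ij=p^c$; then $i(ji)=p^ci$ gives $ji=p^c$. So $E$ is a lattice of $\mathcal E$.

**Step 5: the bad locus has codimension $\ge2$.** Let $Z\subset X$ be the closed set where $E_X$ is not locally free. On $U$, since $M^+$ is $p$-torsion free, the local criterion shows that $Z\cap U$ consists of the primes $\mathfrak p\ni p$ of $A$ at which $M^+_{\mathfrak p}$ is not free. A reflexive module over a regular local ring of dimension $\le2$ is free. So such $\mathfrak p$ have height $\ge3$ in $A$, hence height $\ge2$ in $A/p$, and $Z$ has codimension $\ge2$. For affine connected $V\subset U\setminus Z$, the module $A_V\otimes_AM^+$ is free at all maximal ideals of $A_V$ (they contain $p$ and lie over points of $V$), so it is projective, and by Lemma 1 $E$ is locally free on $X\setminus Z$.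

If $\dim X\le1$, then $Z=\emptyset$. If the rank is $1$, then $Z=\emptyset$ because reflexive modules of rank $1$ over regular, hence factorial, local rings are free. If the rank is $0$, then $M^+=0$. This proves Theorem 3. $\square$

## 5. Dimension three, and the need to control every stable lattice

The argument stops at one exact point, in Step 5. For a surface the chart ring $A$ has local rings of dimension $3$, and there reflexive modules need not be free. For $A=W\langle x,y\rangle$ and $\mathfrak m=(p,x,y)$, the kernel of $(p,x,y):A^3\to A$ is reflexive, being the kernel of a map from a free module to a torsion-free one. It is not free at $\mathfrak m$: otherwise $A_{\mathfrak m}/\mathfrak m A_{\mathfrak m}$ would have projective dimension $\le2$, while over a regular local ring of dimension $3$ the residue field has projective dimension $3$.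

This does not yet refute anything, because we may start from another lattice: the hull $M_K\cap M_{(p)}$ depends on the stable lattice $M_{(p)}$ over the discrete valuation ring $A_{(p)}$. To build a counterexample we must rule out all choices. The following remark reduces this to lattices over $A_{(p)}$.

**Lemma 2.** Let $R=A_{(p)}$ and let $M'$ be a finitely generated projective $A$-module. Inside $M'\otimes_A\mathrm{Frac}(A)$ we have $M'=M'[1/p]\cap RM'$, and $RM'=M'\otimes_AR$.

*Proof.* As $M'$ is flat, $M'\otimes_AR$ injects into $M'\otimes_A\mathrm{Frac}(A)$ with image $RM'$. The equality holds for $A$ since $A[1/p]\cap A_{(p)}=A$, hence for $A^n$, hence for direct summands of $A^n$. $\square$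

So we look for a vector space $F$ over $\mathrm{Frac}(A)$ with connection, and a stable finitely generated projective $A_K$-submodule $E\subset F$ spanning it, such that

1. the stable $R$-lattices of $F$ form one explicit chain $\cdots\supset N_k\supset N_{k+1}\supset\cdots$;
2. every $E\cap N_k$ is a finitely generated module giving a crystal;
3. no $E\cap N_k$ is projective over $A$.

For (1), the plan is to take $F$ to be the fraction field of a totally ramified extension of $R$ with uniformizer $z$, and a connection whose $p$-th power modulo $p$ is multiplication by $z$ times a unit. Stable lattices are then ideals, hence powers of $z$. For (3), $E$ will be a line bundle over a finite free $A_K$-algebra $B_K$ with $\mathrm{Frac}(B_K)=F$. We do the commutative algebra first, over an auxiliary ring $A_0$ in variables $X,Y$. (From here on to the end of Section 8, $X$ denotes this variable.) Later we substitute $X=x^Q$, $Y=y^Q$ with $Q$ a large power of $p$, which makes the derivatives of $X$ and $Y$ negligible.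

## 6. A totally ramified extension of degree $p^3$ and two ideals equal modulo $p$

Put $q=p^3$, $A_0=W\langle X,Y\rangle$, $G=X+pY$. Note $G\equiv X$ modulo $p$.

**Lemma 3.** There is $u\in 1+p^2YA_0$ with
$$u^q=1+pX^q-pG^q.\tag{1}$$

*Proof.* We have $X^q-G^q=-\sum_{i\ge1}\binom qiX^{q-i}p^iY^i$, and $v_p\bigl(\binom qip^i\bigr)=3-v_p(i)+i\ge4$ for $1\le i\le q$. So $p(X^q-G^q)\in p^5YA_0$. The series $\log(1+w)=\sum\pm w^n/n$ converges for $w\in p^5YA_0$ with value in $p^5YA_0$. Put $u:=\exp\bigl(q^{-1}\log(1+p(X^q-G^q))\bigr)$. The exponent lies in $p^2YA_0$, and $2n-v_p(n!)\ge n+1$ for $n\ge1$, so the exponential converges, also for $p=2$, to an element of $1+p^2YA_0$. Taking $q$-th powers gives (1). $\square$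

**The ring $B_0$.** Let
$$f(z)=(1+z)^q-1-pX^q,\qquad B_0=A_0[z]/(f),\qquad R_0=(A_0)_{(p)},\qquad \Phi=\frac{(1+z)^q-1}{z}=\sum_{i=0}^{q-1}\binom q{i+1}z^i .$$
$\Phi$ is monic in $z$ of degree $q-1$, and
$$z\Phi=pX^q\quad\text{in }B_0.\tag{2}$$
Over the discrete valuation ring $R_0$ the polynomial $f$ is Eisenstein: $p\mid\binom qi$ for $0<i<q$, and $X\in R_0^\times$. So $B_{R_0}=R_0[z]/(f)$ is a discrete valuation ring with uniformizer $z$. Let $v$ be its valuation, so $v(z)=1$ and $v(p)=q$. In particular $f$ is irreducible over $\mathrm{Frac}(A_0)$, $B_0$ is a domain, and its fraction field is $F_0=\mathrm{Frac}(A_0)[z]/(f)$. For $b_i\in\mathrm{Frac}(A_0)$,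
$$v\Bigl(\sum_{i<q}b_iz^i\Bigr)=\min_i\bigl(q\,v_p(b_i)+i\bigr),\tag{3}$$
because nonzero terms have valuations that are distinct modulo $q$. By (2), $v(\Phi)=q-1$.

**Two ideals.** Put $t=1+z-u$, and in $B_{0,K}$ let $J_1=(z,X)$ and $J_2=(t,G)$. Since $t\equiv z$ and $G\equiv X$ modulo $p$, the generators of the two ideals agree modulo $p$; they differ once $p$ is inverted.

**Lemma 4.** In $B_{0,K}$:

1. $J_1$ is invertible, $J_1^{-1}=B_{0,K}+B_{0,K}\Phi/X$, $J_1^q=zB_{0,K}$, and $B_{0,K}/J_1=W\langle Y\rangle_K$.
2. $J_2$ is invertible and prime, $J_2^q=tB_{0,K}$, $X\notin J_2$, and $B_{0,K}/J_2\cong W\langle Y\rangle_K$ via $X\mapsto-pY$, $z\mapsto\zeta:=u(-pY,Y)-1\in p^2YW\langle Y\rangle$. This map, called $\mathrm{ev}$, restricts to $\mathrm{ev}:B_0\to W\langle Y\rangle$.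

*Proof.* (1) $\Phi\equiv q$ modulo $z$ and $q$ is invertible, so $(z,\Phi)=(1)$. Put $J_1'=B_{0,K}+B_{0,K}\Phi/X$. The product $J_1J_1'$ is generated by $z$, $X$, $z\Phi/X=pX^{q-1}$ and $\Phi$. It lies in $B_{0,K}$ and contains $z,\Phi$, so it is $(1)$. The generators $z^iX^{q-i}$ of $J_1^q$ are divisible by $z$, since $X^q=z\Phi/p$; and $J_1^q$ contains $z\cdot z^{q-1}$ and $z\Phi/p$ with $(z^{q-1},\Phi)=(1)$, so $z\in J_1^q$. Finally, setting $z=0$ turns $f$ into $-pX^q$, so $B_{0,K}/J_1=A_{0,K}/(X)=W\langle Y\rangle_K$.

(2) In $B_0$, (1) gives $(1+z)^q-u^q=pG^q$, that is,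
$$t\Psi=pG^q,\qquad\Psi=\sum_{i=0}^{q-1}(1+z)^iu^{q-1-i}\equiv qu^{q-1}\bmod t,$$
and $qu^{q-1}$ is a unit of $A_{0,K}$, so $(t,\Psi)=(1)$. Put $J_2'=B_{0,K}+B_{0,K}\Psi/G$. The product $J_2J_2'$ is generated by $t$, $G$, $t\Psi/G=pG^{q-1}$ and $\Psi$, so it is $(1)$ and $J_2$ is invertible. The generators $t^iG^{q-i}$ of $J_2^q$ are divisible by $t$, as $G^q=t\Psi/p$; and $t\cdot t^{q-1},\,t\Psi/p\in J_2^q$ with $(t^{q-1},\Psi)=(1)$; so $J_2^q=tB_{0,K}$. Setting $z=u-1$ gives $f(u-1)=u^q-1-pX^q=-pG^q$, so $B_{0,K}/J_2=A_{0,K}/(G)\cong W\langle Y\rangle_K$ via $X\mapsto-pY$ and $z\mapsto\zeta$. This is a domain, and $\mathrm{ev}(X)=-pY\ne0$. Since $u\in1+p^2YA_0$, $\zeta\in p^2YW\langle Y\rangle$. $\square$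

**The lattices.** For $k\in\mathbb Z$ put $N_{0,k}=z^kB_{R_0}$. Define
$$E_0=J_1^{-1}J_2\subset F_0,\qquad E_0^q=(t/z)B_{0,K},\qquad M_{0,k}=E_0\cap N_{0,k}.\tag{4}$$
Since $z^q$ is $p$ times a unit of $B_{R_0}$ and $pE_0=E_0$, we have $M_{0,k+q}=pM_{0,k}$. Since $N_{0,k}[1/p]=F_0$, we have $M_{0,k}[1/p]=E_0$. The reason for wanting $E_0^q$ principal will appear in Section 8: a connection on $E_0$ can then be written with $\frac1q\,d\log(t/z)$.

**Why neither $B_{0,K}$ nor $J_1^{-1}$ alone would do.** Let $0\le k<q$ and $P_k:=B_{0,K}\cap N_{0,k}$. By (3), an element $\sum b_iz^i$ with $b_i\in A_{0,K}$ lies in $N_{0,k}$ iff $v_p(b_i)\ge1$ for $i<k$ and $v_p(b_i)\ge0$ for $i\ge k$. As $A_{0,K}\cap R_0=A_0$,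
$$P_k=\bigoplus_{i<k}A_0\,pz^i\oplus\bigoplus_{k\le i<q}A_0z^i\ \subset B_0,\tag{5}$$
which is free over $A_0$. Note $\Phi\in P_k$, since its coefficients in degrees $<q-1$ are divisible by $p$. So the choice $E_0=B_{0,K}$ violates requirement (3) of Section 5. For $J_1^{-1}$ we claim
$$J_1^{-1}\cap N_{0,k}=P_k\oplus W\langle Y\rangle\,\Phi/X .\tag{6}$$

*Proof of (6).* The inclusion $\supset$ holds because $v(\Phi/X)=q-1\ge k$. For $\subset$: $B_{0,K}=W\langle Y\rangle_K+J_1$ and $J_1\Phi/X\subset B_{0,K}$, so any $h\in J_1^{-1}$ is $\alpha+\beta\Phi/X$ with $\alpha\in B_{0,K}$, $\beta\in W\langle Y\rangle_K$. If $h\in N_{0,k}$, then $Xh=X\alpha+\beta\Phi\in B_{0,K}\cap N_{0,k}=P_k$. Its $z^{q-1}$-coefficient $X\alpha_{q-1}+\beta$ lies in $A_0$; setting $X=0$ gives $\beta\in W\langle Y\rangle$. Then $\alpha=h-\beta\Phi/X\in B_{0,K}\cap N_{0,k}=P_k$. The sum is direct: if $\beta\Phi\in XB_{0,K}$, the $z^{q-1}$-coefficient gives $\beta\in XA_{0,K}\cap W\langle Y\rangle_K=0$. $\square$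

The module (6) is again free. Since $A_0=W\langle Y\rangle+XA_0$ and $\Phi\in P_k$, it equals $P_k+A_0\Phi/X$. As the coefficients of $\Phi$ in degrees $<q-1$ are divisible by $p$, we may replace $z^{q-1}$ by $\Phi$ in the basis (5), and then $\Phi/X$ together with the basis elements of degree $<q-1$ is a basis of (6). So one ideal is not enough. With $E_0=J_1^{-1}J_2$, the two ideals whose generators agree modulo $p$ interact, and this gives a congruence modulo $p^2$.

## 7. The intersections $E_0\cap N_{0,k}$ are not free

**Step 1: deciding membership in $E_0$ by one evaluation.** For $h\in J_1^{-1}$ we claim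
$$h\in E_0\iff Xh\in J_2.\tag{7}$$
If $h\in E_0$, then $Xh\in J_1E_0=J_2$. Conversely $J_1^{-1}/J_1^{-1}J_2$ is an invertible module over the domain $B_{0,K}/J_2$, hence torsion free. If $Xh\in J_2\subset J_1^{-1}J_2$, the class of $h$ is killed by the class of $X$, which is nonzero. So the class of $h$ is $0$, that is, $h\in E_0$.

**Step 2: an explicit description of $M_{0,k}$.**

**Lemma 5.** There is a unit $\varepsilon\in1+pW\langle Y\rangle$ such that for $0\le k<q$
$$M_{0,k}=\Bigl\{\alpha+\beta\tfrac\Phi X\ :\ \alpha\in P_k,\ \mathrm{ev}(\alpha)\in p^2W\langle Y\rangle,\ \beta=Y\varepsilon^{-1}p^{-2}\,\mathrm{ev}(\alpha)\Bigr\}.\tag{8}$$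
Every $M_{0,k}$, $k\in\mathbb Z$, is finitely generated over $A_0$.

*Proof.* We have $\mathrm{ev}(\Phi)=\sum_i\binom q{i+1}\zeta^i$. The term $i=0$ is $q$. For $i\ge1$ the term is divisible by $p$ to the order $3-v_p(i+1)+2i\ge3+i$, as $v_p(i+1)\le i$. So $\mathrm{ev}(\Phi)=q\varepsilon$ with $\varepsilon\in1+pW\langle Y\rangle$, a unit by completeness. Since $E_0\subset J_1^{-1}$, elements of $M_{0,k}$ are of the form $h=\alpha+\beta\Phi/X$ as in (6), and by (7) such an $h$ lies in $M_{0,k}$ iff $\mathrm{ev}(X\alpha+\beta\Phi)=0$, that is,
$$p^3\varepsilon\beta=pY\,\mathrm{ev}(\alpha).$$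
Since $p$ is a prime of $W\langle Y\rangle$ not dividing $Y$, this means $p^2\mid\mathrm{ev}(\alpha)$ and $\beta=Y\varepsilon^{-1}p^{-2}\mathrm{ev}(\alpha)$. Finally $XM_{0,k}\subset P_k$ and $A_0$ is noetherian, so $M_{0,k}\cong XM_{0,k}$ is finitely generated; for general $k$ use $M_{0,k+q}=pM_{0,k}$. $\square$

For $k=0$, the elements $\alpha=p^2,\ pX,\ X^2$ have $\mathrm{ev}(\alpha)=p^2,\,-p^2Y,\,p^2Y^2$ and are allowed, while $\alpha=p$ is not. Here the exponent $3$ in $q=p^3$ matters: one power of $p$ is cancelled by $\mathrm{ev}(X)=-pY$, and the remaining $p^2$ excludes $\alpha=p$, which lies in $P_k$ for every $k$ with $0\le k<q$.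

**Step 3: non-freeness, by restricting to $Y=0$.**

**Proposition 6.** For every $k\in\mathbb Z$, the localization of $M_{0,k}$ at $\mathfrak m_0=(p,X,Y)\subset A_0$ is not free.

*Proof.* Since $M_{0,k+q}=pM_{0,k}$, we may assume $0\le k<q$. Write $M=M_{0,k}$ and $\bar P=P_k/YP_k$, which is free over $A_0/Y=W\langle X\rangle$, and define
$$\rho:M\to\bar P,\qquad\alpha+\beta\Phi/X\mapsto\alpha\bmod Y.$$

*$\rho$ is $A_0$-linear.* It is additive. For $a=a_0+Xa_1\in A_0$ with $a_0\in W\langle Y\rangle$, $a_1\in A_0$,
$$ah=(a\alpha+a_1\beta\Phi)+a_0\beta\,\Phi/X,$$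
and $a_1\beta\Phi\in YP_k$, since $Y\mid\beta$ by (8) and $\Phi\in P_k$. So $\rho(ah)=a\alpha\bmod Y$.

*$\ker\rho=YM$.* Clearly $YM\subset\ker\rho$. If $\alpha=Y\alpha'$ with $\alpha'\in P_k$, then $p^2\mid Y\mathrm{ev}(\alpha')$, so $p^2\mid\mathrm{ev}(\alpha')$. By (8), $h'=\alpha'+(\beta/Y)\Phi/X\in M$, and $h=Yh'$.

So $M/YM\cong\rho(M)\subset\bar P$.

*The quotient $\bar P/\rho(M)$ is nonzero and killed by $p^2$ and $X^2$.* By (8), $p^2\bar P\subset\rho(M)$, and $X^2\bar P\subset\rho(M)$ because $\mathrm{ev}(X^2\alpha_0)=p^2Y^2\mathrm{ev}(\alpha_0)$. Modulo $Y$, $\mathrm{ev}$ induces $\overline{\mathrm{ev}}:\bar P\to W$ with $X,z\mapsto0$. By (8), $\overline{\mathrm{ev}}(\rho(M))\subset p^2W$, whereas $p\in P_k$ has $\overline{\mathrm{ev}}(p)=p$. So $\rho(M)\ne\bar P$. Being finitely generated, nonzero and killed by $p^2,X^2$, the quotient is supported exactly at the maximal ideal $(p,X)$ of $W\langle X\rangle$.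

*Conclusion.* If $M_{\mathfrak m_0}$ were free, then $\rho(M)_{(p,X)}\cong(M/YM)_{(p,X)}$ would be free over $W\langle X\rangle_{(p,X)}$, where $(p^2,X^2)$ is a regular sequence. Let $m\in\bar P_{(p,X)}$. Then $p^2m\in\rho(M)_{(p,X)}$ and
$$X^2(p^2m)=p^2(X^2m)\in p^2\rho(M)_{(p,X)}.$$
Since $X^2$ is a nonzerodivisor on $\rho(M)_{(p,X)}/p^2$, we get $p^2m\in p^2\rho(M)_{(p,X)}$, so $m\in\rho(M)_{(p,X)}$. Thus $\rho(M)_{(p,X)}=\bar P_{(p,X)}$, a contradiction. $\square$

## 8. Substituting $X=x^Q$, $Y=y^Q$, and the connection

Let $d\ge2$, let $U$ be a smooth connected affine variety with étale coordinates $x_1,\dots,x_d$ and chart ring $A$, and write $x=x_1$, $y=x_2$. Assume there is a closed point $\mathfrak u\in U$ with $x(\mathfrak u)=y(\mathfrak u)=0$. The basic case is $U=\mathbb A^2_k$, $A=W\langle x,y\rangle$, $\mathfrak u=0$. Put $Q=p^5$ and make $A$ an $A_0$-algebra by $X\mapsto x^Q$, $Y\mapsto y^Q$.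

**Step 1: $A$ is flat over $A_0$, and $A_0/p\to A/p$ and $A_0\to A$ are injective.** This is needed to carry Section 7 over to $A$. $A/p$ is étale over $k[x_1,\dots,x_d]$, hence flat over $k[X,Y]=A_0/p$. As $A$ is $p$-torsion free, $\mathrm{Tor}_1^{A_0}(A_0/p,A)=0$. As $A$ is noetherian and $pA\subset\mathrm{rad}(A)$, the local criterion of flatness applies. An étale map $U\to\mathbb A^d_k$ is dominant, so $k[x_1,\dots,x_d]\to A/p$ is injective, hence so is $A_0/p\to A/p$. If $0\ne a=p^na'\in A_0$ with $a'\notin pA_0$, then $a'\notin pA$, so $a\ne0$ in $A$.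

**Step 2: the objects over $A$.** Put $R=A_{(p)}$, a discrete valuation ring with uniformizer $p$ and residue field $\kappa$; put $B=A\otimes_{A_0}B_0=A[z]/(f)$ and $B_R=R[z]/(f)$. Since $X=x^Q\in R^\times$, $f$ is Eisenstein over $R$. So $B_R$ is a discrete valuation ring with uniformizer $z$ and valuation $v$, $v(p)=q$; since $f\equiv z^q$ modulo $p$, $B_R/p=\kappa[z]/(z^q)$; and (3) holds with $\mathrm{Frac}(A)$ in place of $\mathrm{Frac}(A_0)$. $B$ is a domain with fraction field $F=\mathrm{Frac}(A)[z]/(f)=B_R[1/p]$. By injectivity of $A_0\to A$, the ring $A\otimes_{A_0}\mathrm{Frac}(A_0)$ is a localization of $A$ inside $\mathrm{Frac}(A)$, so $A\otimes_{A_0}F_0\subset F$. By flatness we may put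
$$E=A\otimes_{A_0}E_0\subset F,\qquad N_k=z^kB_R,\qquad M_k=A\otimes_{A_0}M_{0,k}\subset E.$$
$E$ is the fractional ideal of $B_K$ generated by $E_0$. It is invertible with $E^q=(t/z)B_K$, hence finitely generated and projective over $A_K$, of rank $q=p^3$. Since $M_{0,k}[1/p]=E_0$, also $M_k[1/p]=E$.

**Lemma 7.** For all $k\in\mathbb Z$: $M_k=E\cap N_k$, and $M_k$ is not projective over $A$.

*Proof.* Let $A^\sharp=A\otimes_{A_0}R_0$, the localization of $A$ at $A_0\setminus pA_0$. By injectivity of $A_0/p\to A/p$, elements of $A_0\setminus pA_0$ are units of $R$, so $A^\sharp\subset R$. Moreover $A^\sharp[1/p]\cap R=A^\sharp$: if $a/(sp^n)\in R$ with $s\in A_0\setminus pA_0$, then $a\in p^nR\cap A=p^nA$. With $c_i=\lceil(k-i)/q\rceil$, (3) gives $N_{0,k}=\bigoplus_ip^{c_i}R_0z^i$ and $N_k=\bigoplus_ip^{c_i}Rz^i$, where $0\le i<q$. Tensor the exact sequence $0\to M_{0,k}\to E_0\oplus N_{0,k}\to F_0$ (the last map is the difference) with the flat algebra $A$: we get $M_k=E\cap\bigoplus_ip^{c_i}A^\sharp z^i$. By Lemma 4, $E\subset X^{-1}B_K$, and $X$ is a unit of $A^\sharp$, so $E\subset\bigoplus_iA^\sharp[1/p]z^i$.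 Since $A^\sharp[1/p]\cap p^{c_i}R=p^{c_i}A^\sharp$, the intersection equals $E\cap N_k$.

For the second claim, let $\mathfrak m_{\mathfrak u}\subset A$ be the maximal ideal of $\mathfrak u$. It contains $p,x^Q,y^Q$, so it contracts to $\mathfrak m_0$, and $A_{\mathfrak m_{\mathfrak u}}$ is flat and local, hence faithfully flat, over $(A_0)_{\mathfrak m_0}$. If $M_k$ were projective, descent would show that $(M_{0,k})_{\mathfrak m_0}$ is flat, hence free, contradicting Proposition 6. $\square$

**Step 3: the connection on $F$.** Each $D=\partial_i$ extends uniquely to the finite separable extension $F$ of $\mathrm{Frac}(A)$, and the extensions commute, since a commutator is a derivation vanishing on $\mathrm{Frac}(A)$. Since $(1+z)^q=1+pX^q\in A^\times$, we have $1+z\in B^\times$. Differentiating $f(z)=0$ gives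
$$Dz=pX^{q-1}(1+z)^{1-q}DX,\qquad\partial_1X=Qx^{Q-1},\quad\partial_iX=0\ (i\ge2).\tag{9}$$
So $D$ preserves $B$, $B_K$ and $B_R$, and $Dz\in pQB$. Put $S=x^pz/p\in B_K$ and define on $F$
$$\nabla_Dh=Dh+\Bigl(DS-\tfrac1q\Bigl(\tfrac{Dt}t-\tfrac{Dz}z\Bigr)\Bigr)h.\tag{10}$$
($z\neq0$ clearly, and $t\ne0$ because $v(t)=1$, as computed in Step 5.) The logarithmic term makes $E$ stable; the term $DS$ will produce the $p$-th power $z\cdot(\text{unit})$ modulo $p$. The connection is integrable, since the added form is a combination of an exact form and of logarithmic differentials, hence closed.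

**Step 4: $E$ is stable under $\nabla$.** Locally on $\mathrm{Spec}\,B_K$ we have $E=\ell B_K$ with $\ell^q=\epsilon\,t/z$, $\epsilon$ a unit, so $\frac{D\ell}\ell=\frac1q\bigl(\frac{Dt}t-\frac{Dz}z+\frac{D\epsilon}\epsilon\bigr)$ and
$$\nabla_D(\ell b)=\ell\Bigl(Db+\bigl(DS+\tfrac{D\epsilon}{q\epsilon}\bigr)b\Bigr),$$
which lies in $E$ locally. Being in $E$ locally on $\mathrm{Spec}\,B_K$ means being in $E$, so $\nabla_D(E)\subset E$.

**Step 5: each $N_k$ is stable, and the connection modulo $p$ is simple.** For $b\in B_R$,
$$\nabla_D(z^kb)=z^k(Db+c_Db),\qquad c_D=k\tfrac{Dz}z+DS-\tfrac1q\Bigl(\tfrac{Dt}t-\tfrac{Dz}z\Bigr).$$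
We compute $c_D$ modulo $p$, that is, up to valuation $\ge q$.

* $v(Q)=5q$ and $v(Dz)\ge6q$, so $v(Dz/z)\ge6q-1\ge q$. Since $v(\frac1q)=-3q$, also $v(\frac1q\frac{Dz}z)\ge3q-1\ge q$.
* $t=z-(u-1)$ with $u-1\in p^2A$, so $v(t)=1$. Further $Dt=Dz-Du$, and $Du=u_XDX+u_YDY\in QA$ by the chain rule for the $p$-adically continuous derivation $D$ (here $u_X,u_Y\in A_0$ are the partial derivatives, and $DX,DY\in QA$). So $v(\frac1q\frac{Dt}t)\ge5q-1-3q=2q-1\ge q$. This is why we took $Q=p^5$.
* $\partial_1S=x^{p-1}z+\frac{x^p}p\partial_1z\equiv x^{p-1}z$ modulo $p$, because $\partial_1z\in pQB$. For $i\ge2$, $\partial_iz=0$ by (9), so $\partial_iS=\frac{x^p}p\partial_iz=0$.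

So $N_k$ is stable, and via $z^kb\leftrightarrow b$,
$$N_k/pN_k\cong\kappa[z]/(z^q),\qquad\nabla_{\partial_1}=\partial_1+x^{p-1}z,\qquad\nabla_{\partial_i}=\partial_i\ (i\ge2),\tag{11}$$
where $\partial_i$ acts on the coefficients in $\kappa$ and $\partial_iz=0$.

**Step 6: the $p$-th power of the connection modulo $p$.** We need a classical formula of Jacobson.

**Lemma 8.** Let $\partial$ be a derivation of a commutative ring $C$ of characteristic $p$, and $a\in C$. As operators, $(\partial+a)^p=\partial^p+\partial^{p-1}(a)+a^p$.

*Proof.* Put $\pi_n=(\partial+a)^n(1)$. Since $(\partial+a)\pi_m\partial^j=\pi_{m+1}\partial^j+\pi_m\partial^{j+1}$, induction and Pascal's rule give $(\partial+a)^n=\sum_j\binom nj\pi_{n-j}\partial^j$. For $n=p$ this is $\partial^p+\pi_p$. From $\pi_{n+1}=\partial\pi_n+a\pi_n$ one sees by induction that $\pi_n$ is the sum, over all set partitions of $\{1,\dots,n\}$, of the products over blocks $\beta$ of $\partial^{|\beta|-1}(a)$: the new element either joins a block or forms a singleton. For $n=p$ the group $\mathbb Z/p$ acts on the partitions of $\mathbb Z/p$.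 The fixed partitions correspond to subgroups of $\mathbb Z/p$, so they are the one with a single block and the one with all singletons; all other orbits have $p$ elements with equal products. So $\pi_p=\partial^{p-1}(a)+a^p$. $\square$

Apply this to (11). As $\partial_i^p=0$ on $\kappa$ and $\partial_1^{p-1}(x^{p-1})=(p-1)!=-1$, we get on $N_k/pN_k$
$$\nabla_{\partial_1}^p=\text{multiplication by }\psi=-z+x^{p(p-1)}z^p=z\cdot(\text{unit}),\qquad\nabla_{\partial_i}^p=0\ (i\ge2).\tag{12}$$

**Step 7: $M_k$ is a crystal.** $M_k=E\cap N_k$ is finitely generated over $A$ (Lemma 5), $p$-torsion free, and stable under the integrable connection by Steps 4 and 5. Since $E=pE$, we have $M_k\cap pN_k=pE\cap pN_k=pM_k$, so $M_k/p\hookrightarrow N_k/p$. By (12), $\psi^q=0$, so $(\nabla_{\partial_i}^p)^q=0$ on $M_k/p$ for all $i$: the connection is quasi-nilpotent. Hence $M_0$ (that is, $M_k$ with $k=0$) defines a $p$-torsion-free crystal $E(U)\in\mathrm{Crys}(U/W)$. Put $\mathcal E_U=E(U)_{\mathbb Q}$, of rank $p^3$.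

## 9. One chain of stable lattices, and the proof of Theorem 1

**Lemma 9.** Every nonzero finitely generated $R$-submodule $\Lambda\subset F$ stable under $\nabla_{\partial_1}$ equals some $N_k$.

*Proof.* A $\kappa$-subspace of $N_k/pN_k=\kappa[z]/(z^q)$ stable under $\nabla_{\partial_1}$ is, by (12), stable under $\kappa[\psi]$. Since $\psi=z\cdot$unit, the elements $1,\psi,\dots,\psi^{q-1}$ have distinct $z$-orders, so they are linearly independent and $\kappa[\psi]=\kappa[z]/(z^q)$. So the subspace is an ideal $(z^i)$, and every proper one lies in $(z)=N_{k+1}/pN_k$. Let $k$ be maximal with $\Lambda\subset N_k$; it exists since $\Lambda$ is finitely generated and nonzero. As $\Lambda\not\subset N_{k+1}\supset pN_k$, the image of $\Lambda$ in $N_k/pN_k$ is stable and not contained in $N_{k+1}/pN_k$, so it is everything. By Nakayama $\Lambda=N_k$. $\square$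

**Proposition 10.** $\mathcal E_U$ is not locally free.

*Proof.* By Lemma 1 and the remark on isogenies, a locally free lattice would yield a finitely generated projective $A$-submodule $M'\subset E$, stable under $\nabla$, with $M'[1/p]=E$. Since $E$ is a nonzero fractional ideal, $E\otimes_{A_K}\mathrm{Frac}(A)=F$, so $M'\otimes_A\mathrm{Frac}(A)=F$. Then $RM'\subset F$ is a nonzero finitely generated $\nabla_{\partial_1}$-stable $R$-module, so $RM'=N_k$ for some $k$ by Lemma 9. By Lemma 2 and Lemma 7, $M'=M'[1/p]\cap RM'=E\cap N_k=M_k$, which is not projective: a contradiction. $\square$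

**Proof of Theorem 1.** Take $\mathcal E=\mathcal E_{\mathbb A^2}$, the object for $U=\mathbb A^2_k$. Let $U\to\mathbb A^2_k$ be an étale neighborhood of $0$ and $\mathfrak u\in U$ a point over $0$. If $\mathcal E|_U$ were locally free, so would be its restriction to any open subset, so we may shrink $U$ around $\mathfrak u$ to be affine and connected. Then $x,y$ are étale coordinates on $U$; let $A_U$ be the chart ring. The pulled-back crystal $E(\mathbb A^2)|_U$ corresponds to
$$A_U\otimes_{W\langle x,y\rangle}\bigl(W\langle x,y\rangle\otimes_{A_0}M_{0,0}\bigr)=A_U\otimes_{A_0}M_{0,0},$$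
which is also the module $M_0$ for $U$. The connections agree: the $\partial_i$ of $A_U$ extend those of $W\langle x,y\rangle$, and $z,t,S$ are given by the same formulas. So $\mathcal E|_U=\mathcal E_U$, which is not locally free by Proposition 10. $\square$

Since $\mathbb A^2_k$ is a smooth variety over $k$, this answers the question of Section 3 in the negative for every $p$ and every perfect $k$.

## 10. Varieties with two independent functions: Theorem 2

Now $X$ is again a variety, smooth and connected, with $f_1,f_2\in\mathcal O(X)$ and $df_1\wedge df_2\ne0$.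

**Step 1: a map to the plane, smooth at a point over the origin.** The nonvanishing locus of $df_1\wedge df_2$ is open and nonempty; choose a closed point $\mathfrak u$ in it. Let $\mu_i\in k[T]$ be the minimal polynomial over $k$ of $f_i(\mathfrak u)\in k(\mathfrak u)$; it is separable, as $k$ is perfect. Then $x=\mu_1(f_1)$ and $y=\mu_2(f_2)$ vanish at $\mathfrak u$, and their differentials $\mu_i'(f_i)\,df_i$ are independent there, because $\mu_i'(f_i(\mathfrak u))\ne0$. Let $h=(x,y):X\to\mathbb A^2_k$ and $\mathcal E=h^*\mathcal E_{\mathbb A^2}$.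

**Step 2: near $\mathfrak u$ the pullback is the object of Section 8.** Complete $x,y$ to étale coordinates $x_1=x,\ x_2=y,\ x_3,\dots,x_d$ on a connected affine open $U\ni\mathfrak u$, with chart ring $A_U$. Using the lift $x\mapsto x$, $y\mapsto y$ of $h|_U$, the crystal $(h^*E(\mathbb A^2))|_U$ corresponds to $A_U\otimes_{W\langle x,y\rangle}M_0=A_U\otimes_{A_0}M_{0,0}$ with the pulled-back connection, where on the left $M_0$ is the module for $\mathbb A^2_k$. This is the connection of Section 8 for $U$: $\partial_1,\partial_2$ extend the derivations of $W\langle x,y\rangle$, and for $i\ge3$, $\partial_i$ kills $W\langle x,y\rangle$, $z$, $t$ and $S$, so that both connections send $a\otimes m$ to $\partial_i(a)\otimes m$. So $\mathcal E|_U=\mathcal E_U$ is not locally free by Proposition 10, and hence neither is $\mathcal E$.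

**Step 3: the affine case.** If $X$ is affine and $\dim X\ge2$, then $f_1,f_2$ as required exist, since the differentials of global functions generate $\Omega^1_X$ at each point. So some object is not locally free. If $\dim X\le1$, every object is locally free by Theorem 3. $\square$
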